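# Real hypersurfaces whose Ricci tensor commutes with the structure tensor

## 1. The classification of hypersurfaces with $S\phi=\phi S$

Throughout, $M_n(c)$ is a complex space form: a Kähler manifold of complex dimension $n\ge 2$ and constant holomorphic sectional curvature $4c\neq 0$, with complex structure $J$. A real hypersurface $M$ is connected, orientable and $C^\infty$. It has unit normal $N$, shape operator $A$, Ricci tensor $S$ (as a $(1,1)$-tensor), and the induced structure $JX=\phi X+\eta(X)N$, $\xi=-JN$.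

**Theorem 1.** Let $M$ be a real hypersurface in $M_n(c)$, $c\ne0$, $n\ge2$. If $S\phi=\phi S$, then $M$ is a Hopf hypersurface, i.e. $A\xi=\alpha\xi$ with $\alpha=\eta(A\xi)$.

Rescale the metric so that $c=\pm1$. (For general $c$, replace every radius $r$ below by $\sqrt{|c|}\,r$.)

**Theorem 2 (classification).** Let $M$ be connected. Then $S\phi=\phi S$ if and only if every point of $M$ has a neighbourhood congruent to an open part of one of the following.

For $c=1$ ($P_n\mathbb C$):

* (A) a geodesic hypersphere of radius $r$, or a tube of radius $r$ over a totally geodesic $P_k\mathbb C$, $1\le k\le n-2$; $0<r<\pi/2$ arbitrary.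
* (B) $n\ge3$: the tube of radius $r\in(0,\frac\pi4)$ over the complex quadric $Q^{n-1}$ with $\cot^22r=n-2$.
* (C) $n\ge5$ odd: the tube of radius $r\in(0,\frac\pi4)$ over the Segre-embedded $P_1\mathbb C\times P_{(n-1)/2}\mathbb C$ with $\cot^22r=\frac1{n-2}$.
* (D) $n=9$: the tube of radius $r\in(0,\frac\pi4)$ over the Plücker-embedded $G_{2,5}(\mathbb C)$ with $\cot^22r=\frac35$.
* (E) $n=15$: the tube of radius $r\in(0,\frac\pi4)$ over the canonically embedded $SO(10)/U(5)$ with $\cot^22r=\frac59$.
* (F) a regular part of a tube of radius $r\in(0,\frac\pi2)$ over a complex submanifold $\tilde N$ of complex dimension $k$, $1\le k\le n-1$, all of whose shape operators have real rank $\le2$, with $\cot^2r=\dfrac{2k-1}{2n-2k-1}$.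

For $c=-1$ ($H_n\mathbb C$):

* (A′) a horosphere, a geodesic hypersphere, a tube over $H_{n-1}\mathbb C$, or a tube over a totally geodesic $H_k\mathbb C$, $1\le k\le n-2$ (any radius).
* (L) $n=2$ only: a Hopf hypersurface with $A\xi=0$ (every such hypersurface occurs).

On a connected $M$, exactly one of the following holds: $A\phi=\phi A$ on all of $M$ (types A, A′); or $M$ is an open part of one fixed hypersurface (B)–(E); or every point has a neighbourhood of type (F) (with $A\phi\neq\phi A$ somewhere); or $M$ is of type (L).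

**Theorem 3.** (a) A $k$-dimensional complex submanifold $\tilde N\subset P_n\mathbb C$, $k\ge1$, has all shape operators of real rank $\le2$ if and only if, on an open dense subset, it is locally an open part of a $P_k\mathbb C$ or a regular part of
$$\bigcup_t\mathbb P\big(K\oplus\mathrm{span}(\gamma(t),\gamma'(t),\dots,\gamma^{(j-1)}(t))\big).$$
Here $1\le j\le k$, $K\subset\mathbb C^{n+1}$ is a fixed linear subspace of dimension $k-j$, and $\gamma$ is a holomorphic curve with $\gamma,\gamma',\dots,\gamma^{(j)}$ independent modulo $K$.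

(b) Let $\langle\,,\rangle$ be the Hermitian form of signature $(2,1)$ on $\mathbb C^3$ (linear in the first entry) and $\partial H_2\mathbb C\cong S^3$ the set of null lines with its contact structure. The hypersurfaces (L) are locally exactly the unions of geodesics joining $\gamma_+(u)$ to $\gamma_-(v)$, where $\gamma_\pm$ are two regular Legendrian curves in $S^3$ with $\gamma_+(u)\ne\gamma_-(v)$ and $\operatorname{Im}\partial_u\partial_v\log\langle\gamma_+(u),\gamma_-(v)\rangle\neq0$.

Theorem 1 says that a condition on curvature forces the single vector $\xi$ to be principal, with no further hypothesis. Kim and Ki assume in addition $\nabla_\xi R_\xi=0$, where $R_\xi=R(\cdot,\xi)\xi$; they obtain Hopf hypersurfaces of types contained in (A) and (A′). Without that assumption the other families appear.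

The shape of the list in Theorem 2 has a simple reason, which Section 9 makes precise. Once $M$ is Hopf, $A$ restricted to $\xi^\perp$ commutes with $\phi$ except on at most one pair of eigenspaces, interchanged by $\phi$, of common multiplicity $m$. If $m=0$ everywhere we get (A), (A′). If $m\ge2$ somewhere, all principal curvatures are constant, and we get (B)–(E). The value $m=1$ leaves freedom, and produces (F) and (L). Theorem 3 describes these two flexible families explicitly. In part (a) the submanifolds are cones, with vertex $\mathbb P(K)$, over osculating developables of curves. For $k=1$ every complex curve is allowed. For $k=2$ we see a cone over a curve ($j=1$, $\dim K=1$) or the tangent developable of a curve ($j=2$, $K=0$). Part (b) is a case of the description of Hopf hypersurfaces in $H_2\mathbb C$ by T. Ivey, *A d'Alembert formula for Hopf hypersurfaces*, Results Math. 60 (2011); Section 13 contains a full proof.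

Congruence statements are local. $M_n(c)$ is locally $P_n\mathbb C$ or $H_n\mathbb C$, and "open part" is read up to this local identification. The rescaling to $c=\pm1$ multiplies $S$ by a constant and leaves $\phi$ alone, so the condition is unaffected.

## 2. The condition in terms of the shape operator

**Standard formulas.** With $AX=-\bar\nabla_XN$ and $h=\operatorname{tr}A$, we use
$$\nabla_X\xi=\phi AX,\qquad (\nabla_X\phi)Y=\eta(Y)AX-g(AX,Y)\xi,\tag{1}$$
$$(\nabla_XA)Y-(\nabla_YA)X=c\{\eta(X)\phi Y-\eta(Y)\phi X-2g(\phi X,Y)\xi\},\tag{2}$$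
$$SX=c\{(2n+1)X-3\eta(X)\xi\}+hAX-A^2X.\tag{3}$$
Formula (2) is the Codazzi equation. Recall also that $\phi$ is skew, $\phi\xi=0$, $\eta\circ\phi=0$ and $\phi^2=-1$ on $\xi^\perp$. We write "Codazzi$(X,Y)$" for (2) with these two entries. $T_\sigma$ denotes the $\sigma$-eigenspace of $A$.

**Reformulation.** Put $B=A^2-hA$. In (3) the terms with $c$ commute with $\phi$, because $\eta(\phi X)\xi=0=\phi(\eta(X)\xi)$. Hence
$$S\phi=\phi S\iff B\phi=\phi B .\tag{4}$$

**Example (geodesic hypersphere).** In $P_n\mathbb C$ with $c=1$, a geodesic hypersphere of radius $r$ has $A\xi=2\cot 2r\,\xi$ and $A=\cot r$ on $\xi^\perp$. Then $A\phi=\phi A$, so $B\phi=\phi B$. More generally $A\phi=\phi A$ always implies (4), and it implies Hopf, since $\phi A\xi=A\phi\xi=0$.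

**Hopf hypersurfaces.** We use the following cited facts.

**(H1)** On a connected Hopf hypersurface $\alpha$ is constant, and $AX=\lambda X$ with $X\perp\xi$ implies
$$(2\lambda-\alpha)A\phi X=(\alpha\lambda+2c)\phi X\tag{5}$$
(Y. Maeda, J. Math. Soc. Japan 28 (1976); Ki–Suh, Math. J. Okayama Univ. 32 (1990); Niebergall–Ryan survey, MSRI Publ. 32 (1997), §2).

Once $\alpha$ is known to be constant, (5) is a short computation. We have $(\nabla_XA)\xi=\nabla_X(\alpha\xi)-A\nabla_X\xi=\alpha\phi AX-A\phi AX$. Taking the $\xi$-component of (2) and using symmetry of $\nabla_XA$,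
$$-2c\,g(\phi X,Y)=g((\nabla_XA)\xi,Y)-g((\nabla_YA)\xi,X)=\alpha\,g((\phi A+A\phi)X,Y)-2g(A\phi AX,Y),$$
so $2A\phi A=\alpha(A\phi+\phi A)+2c\phi$. Apply this to $X$.

**The Hopf case for $n=2$, by hand.** Let $M\subset M_2(c)$ be Hopf. Suppose at a point that $A|_{\xi^\perp}$ is not scalar, let $X\perp\xi$ be a unit eigenvector with eigenvalue $\lambda$, and let $\lambda^*$ be the eigenvalue of $\phi X$, which spans the rest of $\xi^\perp$. Then $B\phi=\phi B$ says $\lambda^2-h\lambda=\lambda^{*2}-h\lambda^*$. As $\lambda\ne\lambda^*$, this means $\lambda+\lambda^*=h=\alpha+\lambda+\lambda^*$, i.e. $\alpha=0$. So a Hopf hypersurface with $n=2$ satisfies the condition exactly when $A\phi=\phi A$ or $\alpha=0$. This already shows where (F) with $n=2$, $k=1$, $r=\pi/4$ (where $\alpha=2\cot2r=0$) and (L) come from.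

**Linear algebra alone does not give Hopf.** Apply (4) to $\xi$: $\phi B\xi=B\phi\xi=0$, so $B\xi$ is a multiple of $\xi$; equivalently $S\xi=g(S\xi,\xi)\xi$. Every Hopf hypersurface has this property, and a sensible first attempt is to go backwards from $S\xi\parallel\xi$, or from the full relation $B\phi=\phi B$, to $A\xi\parallel\xi$ at each point. This fails. At a point, take the rank-one operator $AX=\nu\,g(e,X)e$, with $\nu\neq0$ and $e$ a unit vector neither parallel nor orthogonal to $\xi$. Then $h=\nu$ and $A^2=\nu A=hA$, so $B=0$ commutes with $\phi$, while $A\xi=\nu g(e,\xi)e$ is not a multiple of $\xi$. Any proof of Theorem 1 must therefore differentiate, that is, use the Codazzi equation. The next six sections do this.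

## 3. The three-dimensional space $E$ at non-Hopf points

Suppose $M$ is not Hopf. Then $\phi A\xi\ne0$ on a nonempty open set. Shrink it to a connected open $\Omega$ on which the eigenvalues of $A$ have constant multiplicities (take a neighbourhood of a point where the number of distinct eigenvalues is maximal). Then the eigenvalues and eigendistributions are smooth. There are finitely many functions $\sigma+\sigma'-h$ with $\sigma,\sigma'$ eigenvalues; shrinking again, each vanishes identically or nowhere on $\Omega$. We shrink further when convenient.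

For a section $Y$ of an eigendistribution $T_\sigma$ we shall constantly use
$$(\nabla_XA)Y=(X\sigma)Y+(\sigma-A)\nabla_XY .\tag{6}$$

**Step 1: an $A$-invariant plane containing $\xi$.** The purpose is to find what $B\xi\parallel\xi$ says about $A$. Write $B\xi=\beta_0\xi$ and $A\xi=\alpha\xi+\mu U$ with $U\perp\xi$ a unit vector and $\mu\ne0$. From $A^2\xi=hA\xi+\beta_0\xi$ we get $\mu AU=(h-\alpha)A\xi+\beta_0\xi$. So $\mathrm{span}\{\xi,U\}$ is $A$-invariant, the $U$-component of $AU$ is $h-\alpha$, and by symmetry $AU=\mu\xi+(h-\alpha)U$. Thus $A$ restricted to this plane has trace $h$. Its eigenvalues $\lambda,\nu$ are distinct since $\mu\neq0$, and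
$$\lambda+\nu=h,\qquad \delta:=\nu-\lambda\ne0.\tag{7}$$
By Cayley–Hamilton, $B=A^2-hA=-\lambda\nu$ on the plane, so $\beta_0=-\lambda\nu$. Choose a smooth $\theta$ and put $\kappa=\cos\theta$, $s=\sin\theta$, with
$$e_1=\kappa\xi+sU\in T_\lambda,\quad e_2=-s\xi+\kappa U\in T_\nu,\qquad \xi=\kappa e_1-se_2,\quad U=se_1+\kappa e_2 .$$
Since $\xi$ is not principal, $s\kappa\neq0$. Note $\eta(e_1)=\kappa$ and $\eta(e_2)=-s$.

**Step 2: the multiplicities of $\lambda$ and $\nu$.** The purpose is to show that $T_\lambda\oplus T_\nu$ has dimension exactly $3$. Since $t^2-ht+\lambda\nu=(t-\lambda)(t-\nu)$, we have $\ker(B-\beta_0)=T_\lambda\oplus T_\nu$, and this space is $\phi$-invariant. Let $W_\lambda=T_\lambda\ominus e_1$ and $W_\nu=T_\nu\ominus e_2$, of dimensions $d_\lambda,d_\nu$. Both are orthogonal to $\xi$ and $U$. The $\phi$-invariant space $\ker(B-\beta_0)\cap\xi^\perp=\mathbb RU\oplus W_\lambda\oplus W_\nu$ has even dimension, so $d_\lambda+d_\nu$ is odd; moreover $\phi U\in W_\lambda\oplus W_\nu$, and $(W_\lambda\oplus W_\nu)\ominus\phi U$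 is $\phi$-invariant.

For sections $X,Y,Z$ of $T_\lambda$, (6) turns the $Z$-component of Codazzi$(X,Y)$ into
$$(X\lambda)g(Y,Z)-(Y\lambda)g(X,Z)=c\{\eta(X)g(\phi Y,Z)-\eta(Y)g(\phi X,Z)-2g(\phi X,Y)\eta(Z)\}.$$
Taking $X,Y\in W_\lambda$ and $Z=e_1$ gives $0=-2c\kappa\,g(\phi X,Y)$, so $\phi W_\lambda\perp W_\lambda$. Taking $X=Z=e_1$, $Y\in W_\lambda$ gives $-Y\lambda=c\kappa\{g(\phi Y,e_1)-2g(\phi e_1,Y)\}=-3c\kappa\,g(\phi e_1,Y)$, i.e. $Y\lambda=3cs\kappa\,g(Y,\phi U)$. If $d_\lambda\ge2$, orthonormal $X,Y\in W_\lambda$ and $Z=Y$ give $X\lambda=0$; every unit $X\in W_\lambda$ occurs here, so $\phi U\perp W_\lambda$. The same computation for $\nu$ (with $\eta(e_2)=-s\ne0$) gives $\phi W_\nu\perp W_\nu$, and $\phi U\perp W_\nu$ if $d_\nu\ge2$.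

Suppose $d_\lambda\ge2$. Then $\phi U\in W_\nu$, so $d_\nu\ge1$, and $d_\nu\ge2$ would give $\phi U\perp W_\nu$; hence $d_\nu=1$ and $W_\nu=\mathbb R\phi U$. Then $W_\lambda=(W_\lambda\oplus W_\nu)\ominus\phi U$ is $\phi$-invariant and nonzero, contradicting $\phi W_\lambda\perp W_\lambda$. Likewise $d_\nu\ge2$ is impossible. So $d_\lambda+d_\nu=1$, and $\phi U$ spans $W_\lambda$ or $W_\nu$. Replacing $(e_1,e_2,\theta)$ by $(e_2,-e_1,\theta+\frac\pi2)$ and renaming the eigenvalues if necessary, we may assume
$$e_3:=\phi U\in T_\lambda,\qquad T_\lambda=\mathrm{span}\{e_1,e_3\},\qquad T_\nu=\mathrm{span}\{e_2\}.$$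

Let $E=\mathrm{span}\{e_1,e_2,e_3\}=\mathrm{span}\{\xi,U,\phi U\}$ and $D=E^\perp$. Both are invariant under $A,\phi,B$, and on $D$ the operator $A$ has neither $\lambda$ nor $\nu$ as an eigenvalue. Taking traces and using (7),
$$\operatorname{tr}A|_D=h-(2\lambda+\nu)=-\lambda .\tag{8}$$
Also $\phi e_1=se_3$, $\phi e_2=\kappa e_3$, $\phi e_3=-U$.

## 4. Codazzi inside $E$, and the end of the proof for $n=2$

The purpose of this section is to compute how $\lambda,\nu,\theta$ change in the directions of $E$. Let $\omega_{ij}(X)=g(\nabla_Xe_i,e_j)=-\omega_{ji}(X)$.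

**Step 3: three Codazzi equations.** The right side of Codazzi$(e_1,e_3)$ is $c\{\kappa\phi e_3-2s\xi\}=c\{-\kappa U-2s\xi\}=c\{-3s\kappa\,e_1+(2s^2-\kappa^2)e_2\}$. By (6) the left side is $(e_1\lambda)e_3+(\lambda-A)\nabla_{e_1}e_3-(e_3\lambda)e_1-(\lambda-A)\nabla_{e_3}e_1$. Its $e_3$- and $e_1$-components give $e_1\lambda=0$ and $e_3\lambda=3cs\kappa$.

The right side of Codazzi$(e_1,e_2)$ is $c\{\kappa\phi e_2+s\phi e_1\}=c(\kappa^2+s^2)e_3=c\,e_3$. On the left the $e_3$-component comes only from $(\nu-A)\nabla_{e_1}e_2$, since $(\lambda-A)$ kills $e_3$-components. So $\delta\,\omega_{23}(e_1)=c$.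

The right side of Codazzi$(e_2,e_3)$ is $c\{-s\phi e_3-2\kappa\xi\}=c\{sU-2\kappa\xi\}=c\{(s^2-2\kappa^2)e_1+3s\kappa\,e_2\}$, and the left side is $(e_2\lambda)e_3+(\lambda-A)\nabla_{e_2}e_3-(e_3\nu)e_2-(\nu-A)\nabla_{e_3}e_2$. The $e_1$-component reads $-\delta\,\omega_{21}(e_3)=\delta\,\omega_{12}(e_3)=c(s^2-2\kappa^2)$. The $e_2$-component reads $-\delta\,\omega_{32}(e_2)-e_3\nu=3cs\kappa$, i.e. $\delta\,\omega_{23}(e_2)=e_3\nu+3cs\kappa$.

**Step 4: what $\nabla\xi=\phi A$ adds.** Differentiating $\xi=\kappa e_1-se_2$,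
$$\nabla_X\xi=(\omega_{12}(X)-X\theta)U+(\kappa\,\omega_{13}(X)-s\,\omega_{23}(X))e_3+(D\text{-part}),$$
and this equals $\phi AX$. For $X=e_3$, $\phi Ae_3=-\lambda U$, so $\omega_{12}(e_3)=e_3\theta-\lambda$. For $X=e_2$, $\phi Ae_2=\nu\kappa e_3$, so $\kappa\omega_{13}(e_2)-s\omega_{23}(e_2)=\nu\kappa$. For $X\in D$, $\phi AX\in D$, so $\omega_{12}(X)=X\theta$ and $\kappa\omega_{13}(X)=s\omega_{23}(X)$. In summary:
$$e_1\lambda=0,\qquad e_3\lambda=3cs\kappa\neq0,\qquad e_3\theta=\lambda+\frac{c(s^2-2\kappa^2)}\delta,\tag{9}$$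
$$\omega_{23}(e_1)=\frac c\delta,\qquad \omega_{23}(e_2)=\frac{e_3\nu+3cs\kappa}\delta,\qquad \kappa\,\omega_{13}(e_2)-s\,\omega_{23}(e_2)=\nu\kappa.\tag{10}$$

**The case $n=2$.** Here $D=0$, and (8) says $\lambda\equiv0$. This contradicts $e_3\lambda=3cs\kappa\ne0$, and Theorem 1 is proved for $n=2$. The operator that we have excluded is precisely the rank-one operator of Section 2. From now on $n\ge3$. Then (8) only says that $\lambda=-\operatorname{tr}A|_D$, so we need to know how the trace of $A$ on $D$ moves along $e_3$.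

## 5. Separating $E$ from $D$

**Step 5: $E$ is autoparallel, and $\lambda,\nu,\theta$ are constant along $D$.** The purpose is to make covariant derivatives along $E$ preserve $D$, so that $A|_D$ can be differentiated as an operator on $D$. Let $u_i=(\nabla_{e_i}U)_D$. Since $(\nabla_{e_i}\xi)_D=(\phi Ae_i)_D=0$, we get $(\nabla_{e_i}e_1)_D=su_i$ and $(\nabla_{e_i}e_2)_D=\kappa u_i$. By (1),
$$\nabla_Xe_3=\nabla_X(\phi U)=\phi\nabla_XU-g(AX,U)\xi,$$
so $(\nabla_{e_i}e_3)_D=\phi u_i$. Let $X$ be a section of $T_\sigma\subset D$; recall $\sigma\ne\lambda,\nu$.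

Codazzi$(e_1,X)$ has right side $c\kappa\phi X\in D$ and left side $(e_1\sigma)X+(\sigma-A)\nabla_{e_1}X-(X\lambda)e_1-(\lambda-A)\nabla_Xe_1$. The $e_3$-component is $(\sigma-\lambda)g(\nabla_{e_1}X,e_3)=0$, i.e. $g(X,\phi u_1)=0$ for all such $X$; hence $u_1=0$. The $e_1$-component gives $X\lambda=(\sigma-\lambda)g(\nabla_{e_1}X,e_1)=-(\sigma-\lambda)s\,g(X,u_1)=0$. The $e_2$-component gives $(\lambda-\nu)\omega_{12}(X)=(\sigma-\nu)g(\nabla_{e_1}X,e_2)=0$, so $X\theta=\omega_{12}(X)=0$.

Codazzi$(e_3,X)$ has right side $-2c\,g(\phi e_3,X)\xi=0$. Its $e_1$-component is $(\sigma-\lambda)g(\nabla_{e_3}X,e_1)=0$, so $su_3=0$ and $u_3=0$. Its $e_2$-component is $(\sigma-\nu)g(\nabla_{e_3}X,e_2)-(\lambda-\nu)\omega_{32}(X)=0$, so $\omega_{23}(X)=0$; then $\omega_{13}(X)=\frac s\kappa\omega_{23}(X)=0$ by Step 4.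

Codazzi$(e_2,X)$ has right side $-cs\phi X$. Its $e_3$-component is $(\sigma-\lambda)g(\nabla_{e_2}X,e_3)=\delta\,\omega_{23}(X)=0$, so $u_2=0$. Its $e_2$-component is $X\nu=(\sigma-\nu)g(\nabla_{e_2}X,e_2)=0$.

Hence $\nabla_{e_i}e_j\in E$, $\nabla_{e_i}$ preserves sections of $D$, and $\nabla_Xe_i\in D$ for $X\in D$.

**Step 6: the derivative of $A|_D$.** The purpose is a formula for $\nabla_{e_i}A$ on $D$. For $X\in D$ put $C_iX=\nabla_Xe_i$ and $PX=\nabla_XU$, all in $D$. From $\nabla_X\xi=\phi AX$, $X\theta=0$ and the formula for $\nabla_Xe_3$ (with $g(AX,U)=0$),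
$$C_1=\kappa\phi A+sP,\qquad C_2=-s\phi A+\kappa P,\qquad C_3=\phi P .$$
Let $A_i'=(\nabla_{e_i}A)|_D$; it maps $D$ to $D$ and is symmetric. Put $\lambda_1=\lambda_3=\lambda$, $\lambda_2=\nu$. By (6) and $X\lambda_i=0$, $(\nabla_XA)e_i=(\lambda_i-A)C_iX$, so Codazzi$(e_i,X)$ reads $A_i'=(\lambda_i-A)C_i+c\,\eta(e_i)\phi$. Explicitly,
$$\begin{aligned}A_1'&=(\lambda-A)(\kappa\phi A+sP)+c\kappa\phi,\\ A_2'&=(\nu-A)(-s\phi A+\kappa P)-cs\phi,\\ A_3'&=(\lambda-A)\phi P .\end{aligned}\tag{11}$$
By (6) again, $g(A_i'X,Y)=(e_i\sigma)g(X,Y)$ for $X,Y\in T_\sigma\subset D$.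

The operator $P$ is unknown. What we do know is that all three operators in (11) are symmetric, and this is strong information.

## 6. A closed system along $e_3$

**Step 7: $e_2\lambda=0$.** The purpose is to find $e_3\nu$, which (10) expresses through the unknown $\omega_{13}(e_2)$. On $D$ let $Q=(\lambda-A)(\nu-A)=B-\beta_0$. It is invertible and symmetric, and commutes with $A$ and $\phi$. Hence $\Lambda=Q^{-1}(\nu-A)\phi(\nu-A)$ is skew. As $A_3'$ is symmetric,
$$0=\operatorname{tr}(\Lambda A_3')=\operatorname{tr}\big(Q^{-1}(\nu-A)\phi\,(\nu-A)(\lambda-A)\,\phi P\big)=\operatorname{tr}\big(Q^{-1}(\nu-A)\phi Q\phi P\big)=-\operatorname{tr}\big((\nu-A)P\big).$$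
On $D$ we have $\operatorname{tr}\phi=\operatorname{tr}\phi A=\operatorname{tr}A\phi A=0$ ($\phi$ and $A\phi A$ are skew, and $\phi A$ is a product of a skew and a symmetric operator). So (11) gives $\operatorname{tr}A_2'=\kappa\operatorname{tr}((\nu-A)P)=0$. Since $\nabla_{e_2}$ preserves $D$, $\operatorname{tr}A_2'=e_2(\operatorname{tr}A|_D)=-e_2\lambda$ by (8). Hence $e_2\lambda=0$.

**Step 8: the system.** Since $e_1\lambda=e_2\lambda=0$ and $[e_1,e_2]=\nabla_{e_1}e_2-\nabla_{e_2}e_1\in E$,
$$0=[e_1,e_2]\lambda=(\omega_{23}(e_1)-\omega_{13}(e_2))\,e_3\lambda .$$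
As $e_3\lambda\neq0$, $\omega_{13}(e_2)=\omega_{23}(e_1)=c/\delta$. Put this in the last equation of (10): $\kappa c-s(e_3\nu+3cs\kappa)=\nu\kappa\delta$, i.e.
$$e_3\nu=\frac\kappa s(c-\nu\delta)-3cs\kappa .\tag{12}$$
For a function $\psi$ write $\dot\psi=\frac s\kappa\,e_3\psi$, and let $w=s^2\in(0,1)$. Since $s^2-2\kappa^2=3w-2$ and $e_3w=2s\kappa\,e_3\theta$, (9) and (12) become
$$\dot\lambda=3cw,\qquad \dot\nu=c-\nu\delta-3cw,\qquad \dot w=2w\Big(\lambda+\frac{c(3w-2)}\delta\Big).\tag{13}$$

**A smallest case by hand.** Let $n=3$, so $\dim D=2$ and $B|_D$, being symmetric and commuting with $\phi$, is scalar. Suppose $A|_D$ has two distinct eigenvalues $\sigma,\tau$. They satisfy the same equation $t^2-ht=\text{const}$, so $\sigma+\tau=h$, and (8) says $\lambda+h=0$, that is $\nu=-2\lambda$ and $\delta=-3\lambda\ne0$. Now (13) suffices. From $\dot\nu=-2\dot\lambda$ we get $c-6\lambda^2-3cw=-6cw$, i.e. $6\lambda^2=c+3cw$. Differentiating, $36c\lambda w=3c\dot w$, so $\dot w=12\lambda w$; comparing with $\dot w=2w\big(\lambda-\frac{c(3w-2)}{3\lambda}\big)$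 gives $15\lambda^2=2c-3cw$. Adding the two relations, $21\lambda^2=3c$, so $\lambda$ is constant along $e_3$, against $\dot\lambda=3cw\neq0$.

If instead $A|_D=\sigma$ is scalar, (8) gives $\sigma=-\lambda/2$. If we only substitute $\lambda=-2\sigma$ into (13), we obtain $\dot\sigma=-\frac32cw$ and no relation among $\lambda,\nu,w$; differentiating $\sigma=-\lambda/2$ gives a relation only when $\dot\sigma$ is known independently. This is the exact point where trace and system (13) alone stop being enough. For larger $n$ there can be several such eigenvalues $\sigma_i$, in numbers that we do not control. So we need the derivative of $\sigma_i$, and a way to handle all of them at once.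

## 7. The eigenvalues of $A$ on $D$: a Riccati equation and a cubic

**Step 9: a vanishing lemma for $P$.** The purpose is to show that $P$ respects eigenspaces as far as $\phi$ does. Let $X\in T_\sigma$ and $Y\in T_{\sigma'}$ lie in $D$, and let $\varepsilon=g(\phi X,Y)$, $u=g(PX,Y)$, $v=g(PY,X)$. By (11), $g(A_1'X,Y)=(\lambda-\sigma')(\kappa\sigma\varepsilon+su)+c\kappa\varepsilon$ and $g(A_1'Y,X)=(\lambda-\sigma)(-\kappa\sigma'\varepsilon+sv)-c\kappa\varepsilon$. Equating these, and doing the same for $A_2'$,
$$\kappa\varepsilon[(\lambda-\sigma')\sigma+(\lambda-\sigma)\sigma'+2c]+s[(\lambda-\sigma')u-(\lambda-\sigma)v]=0,$$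
$$-s\varepsilon[(\nu-\sigma')\sigma+(\nu-\sigma)\sigma'+2c]+\kappa[(\nu-\sigma')u-(\nu-\sigma)v]=0 .$$
As a linear system for $(u,v)$ this has determinant $s\kappa\{-(\lambda-\sigma')(\nu-\sigma)+(\lambda-\sigma)(\nu-\sigma')\}=-s\kappa\,\delta(\sigma-\sigma')$. Hence, if $\sigma\ne\sigma'$ and $g(\phi X,Y)=0$, then $g(PX,Y)=g(PY,X)=0$.

**Step 10: blocks.** The purpose is to organize the trace (8). $D$ is the orthogonal sum of the spaces $V=\ker(B-\beta)\cap D$, which are invariant under $\phi$ and $A$. On $V$ the eigenvalues of $A$ are roots of $t^2-ht-\beta$; two distinct ones $\sigma,\tau$ satisfy $\sigma+\tau=h$. If $A|_V=\sigma$ is scalar, put $a=\dim V$, $b=0$. Otherwise name them so that $a=\dim T_\sigma\ge b=\dim T_\tau$. In both cases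
$$\operatorname{tr}A|_V=(a-b)\sigma+bh .$$
By the choice of $\Omega$, two eigenvalues on $D$ belong to one block identically or nowhere, so the block structure and the numbers $a,b$ are constant on $\Omega$.

**Step 11: the unbalanced eigenvalues.** The purpose is to find $\dot\sigma$, together with an algebraic relation for $\sigma$.

**Claim.** If $a>b$, then
$$\dot\sigma=c+\lambda\sigma-\sigma^2,\qquad \sigma^3=\epsilon_1\sigma^2-\epsilon_2\sigma+\epsilon_3,\tag{14}$$
where $\epsilon_1=\lambda+\nu$, $\epsilon_2=\lambda\nu-c$, $\epsilon_3=-c(\nu-\delta w)$.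

*Proof.* Let $Z=\{X\in T_\sigma:\phi X\in T_\sigma\}$. It is the kernel of the map $T_\sigma\to T_\tau$, $X\mapsto(\phi X)_{T_\tau}$ (all of $V$ in the scalar case), so it is nonzero because $a>b$. It is $\phi$-invariant since $\phi^2=-1$. Let $0\neq X\in Z$. For $Y\in T_{\sigma'}\subset D$ with $\sigma'\ne\sigma$ we have $g(\phi X,Y)=0$, so $g(PX,Y)=0$ by Step 9. Thus $PX\in T_\sigma$. Every term of $A_1'X$ in (11) now lies in $T_\sigma$, so $A_1'X=(e_1\sigma)X$, i.e.
$$(\lambda-\sigma)(\kappa\sigma\,\phi X+sPX)+c\kappa\,\phi X=(e_1\sigma)X .$$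
Since $\sigma\ne\lambda$ and $s\ne0$, this gives $PX=\rho X+\chi\,\phi X$ with
$$(\lambda-\sigma)(\kappa\sigma+s\chi)+c\kappa=0 .$$
Then $\phi PX=\rho\,\phi X-\chi X\in T_\sigma$, and $A_3'X=(\lambda-\sigma)(\rho\,\phi X-\chi X)=(e_3\sigma)X$. So $\rho=0$ and $e_3\sigma=-(\lambda-\sigma)\chi=\frac\kappa s\big(\sigma(\lambda-\sigma)+c\big)$, which is the first part of (14). In the same way $A_2'X=(e_2\sigma)X$, and its $\phi X$-component is $(\nu-\sigma)(-s\sigma+\kappa\chi)=cs$. Multiply this by $s(\lambda-\sigma)$ and insert $s(\lambda-\sigma)\chi=-c\kappa-\kappa\sigma(\lambda-\sigma)$: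
$$(\nu-\sigma)\big(-(s^2+\kappa^2)\sigma(\lambda-\sigma)-c\kappa^2\big)=cs^2(\lambda-\sigma),$$
that is, $\sigma(\lambda-\sigma)(\nu-\sigma)+c(\kappa^2\nu+s^2\lambda-\sigma)=0$. Since $\kappa^2\nu+s^2\lambda=\nu-\delta w$, expanding gives the cubic in (14). $\square$

Let $\sigma_i$ be the eigenvalues that occur with $m_i:=a-b>0$, and let $\ell=\sum b$ over all blocks. Then (8) becomes
$$\lambda+\sum_i m_i\sigma_i+\ell h=0,\tag{15}$$
with constant integers $m_i>0$, $\ell\ge0$.

## 8. Power sums, and the end of the proof of Theorem 1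

We know the first moment $\sum m_i\sigma_i$ up to the term $\ell h$. Differentiating with the Riccati equation produces the second moment, then the third, and the cubic expresses the third through the lower ones. So the $\sigma_i$ can be eliminated without knowing how many there are. The only obstacle is the term $\ell h$, which is not a sum of solutions of (14). But $h=\lambda+\nu=\epsilon_1$ is the sum of the three roots of the cubic. So a balanced pair should behave as if each root of the cubic occurred once. The next step checks that this is right.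

**Step 12: the power sums of the cubic obey the same rules.** Put
$$p_0=3,\quad p_1=\lambda+\nu=h,\quad p_2=\lambda^2+\nu^2+2c,\quad p_3=\lambda^3+\nu^3+3c\lambda+3c\delta w .$$
(By Newton's identities these are the power sums of the roots: $p_2=\epsilon_1^2-2\epsilon_2$, and the third relation below.) Then
$$\dot p_1=cp_0+\lambda p_1-p_2,\qquad \dot p_2=2(cp_1+\lambda p_2-p_3),\qquad p_3=\epsilon_1p_2-\epsilon_2p_1+\epsilon_3p_0 .\tag{16}$$
For the first, (13) gives $\dot p_1=c-\nu\delta$, and the right side is $3c+\lambda^2+\lambda\nu-\lambda^2-\nu^2-2c=c-\nu\delta$. For the second, $\dot p_2=6cw\lambda+2\nu(c-\nu\delta-3cw)=2(c\nu-\nu^2\delta-3cw\delta)$, and the right side is $2(c\lambda+c\nu+\lambda^3+\lambda\nu^2+2c\lambda-\lambda^3-\nu^3-3c\lambda-3c\delta w)=2(c\nu-\nu^2\delta-3cw\delta)$. For the third, $(\lambda+\nu)(\lambda^2+\nu^2+2c)-(\lambda\nu-c)(\lambda+\nu)-3c(\nu-\delta w)=\lambda^3+\nu^3+3c(\lambda+\nu)-3c\nu+3c\delta w=p_3$.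

**Step 13: the moments.** The purpose is to turn (15) into an equation in $\lambda,\nu,w$ only. Let $\Pi_j=\sum_im_i\sigma_i^j+\ell p_j$ and $m:=\Pi_0=\sum m_i+3\ell\ge0$, a constant. By (14) and (16),
$$\dot\Pi_1=cm+\lambda\Pi_1-\Pi_2,\quad \dot\Pi_2=2(c\Pi_1+\lambda\Pi_2-\Pi_3),\quad \Pi_3=\epsilon_1\Pi_2-\epsilon_2\Pi_1+\epsilon_3m .\tag{17}$$
Equation (15) says $\Pi_1=-\lambda$. Differentiating, $-3cw=cm-\lambda^2-\Pi_2$, so $\Pi_2=3cw+cm-\lambda^2$. Differentiating this with (13), $\dot\Pi_2=3c\dot w-6cw\lambda=6c^2w(3w-2)/\delta$, and (17) gives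
$$\Pi_3=\lambda\Pi_2-c\lambda-\frac{3c^2w(3w-2)}\delta .$$
On the other hand $\Pi_3=(\lambda+\nu)\Pi_2+(\lambda\nu-c)\lambda-cm(\nu-\delta w)$. Subtracting,
$$0=\nu\Pi_2+\lambda^2\nu-cm\nu+cm\delta w+\frac{3c^2w(3w-2)}\delta=cw\Big(3\nu+m\delta+\frac{3c(3w-2)}\delta\Big),$$
because $\nu\Pi_2+\lambda^2\nu=\nu(3cw+cm)$. Divide by $cw\neq0$, multiply by $\delta$, and put $x=\delta^2>0$, $y=\nu\delta$:
$$9cw=6c-3y-mx .\tag{18}$$

**Step 14: reduction to two unknowns.** The purpose is to get a vector field in the $(x,y)$-plane. Inserting (18) in (13): $\dot\nu=c-y-3cw=-c+\frac{mx}3$, and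
$$\dot\delta=\dot\nu-\dot\lambda=c-y-6cw=\mathcal K,\qquad \mathcal K:=y+\frac{2mx}3-3c .$$
Also $\frac{c(3w-2)}\delta=-\nu-\frac{m\delta}3$ by (18), so $\dot w=2w\big(\lambda-\nu-\frac{m\delta}3\big)=-\frac23w\delta(3+m)$. Hence
$$\delta\dot x=2x\mathcal K,\qquad \delta\dot y=x\Big(\frac{mx}3-c\Big)+y\mathcal K .\tag{19}$$
Differentiate (18) and multiply by $\delta$: $-6cwx(3+m)=-3\delta\dot y-m\delta\dot x$. With (18) and (19) this is
$$(3y+2mx)\mathcal K+x(mx-3c)-\tfrac23(3+m)x(6c-3y-mx)=0 .$$
Here $(3y+2mx)\mathcal K=3y^2+4mxy+\frac43m^2x^2-9cy-6cmx$, and the last term contributes $-(12+4m)cx+(6+2m)xy+(2m+\frac23m^2)x^2$. Collecting,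
$$f(x,y):=3y^2+6(1+m)xy+m(3+2m)x^2-9cy-5(3+2m)cx=0 .\tag{20}$$
Let $V$ be the polynomial vector field $2x\mathcal K\,\partial_x+\big(x(\frac{mx}3-c)+y\mathcal K\big)\partial_y$. Along an integral curve of $e_3$, $f(x,y)=0$; differentiating, $\delta\,\dot f=Vf$, so $Vf=0$ as well.

**Step 15: $f$ and $Vf$ have finitely many common zeros.** First, $f$ is irreducible over $\mathbb C$. Otherwise $f$ is a product of two factors of degree one. As $f(0,0)=0$, one factor $l$ is homogeneous, so $l$ divides both the linear part $-c(9y+5(3+2m)x)$ and the quadratic part $f_2$ of $f$. The linear part is nonzero, so $l\propto9y+5(3+2m)x$. But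
$$f_2\Big(1,-\frac{5(3+2m)}9\Big)=(3+2m)\Big[\frac{25(3+2m)}{27}-\frac{30(1+m)}9+m\Big]=\frac{(3+2m)(-15-13m)}{27}\ne0 .$$

Second, $f\nmid Vf$. The quadratic part of $V$ is $\big(2xy+\frac{4m}3x^2\big)\partial_x+\big(y^2+\frac{2m}3xy+\frac m3x^2\big)\partial_y$, so the cubic part of $Vf$ is
$$\Big(2xy+\frac{4m}3x^2\Big)\big(6(1+m)y+2m(3+2m)x\big)+\Big(y^2+\frac{2m}3xy+\frac m3x^2\Big)\big(6y+6(1+m)x\big).$$
Its $y^3$-coefficient is $6$. Its $xy^2$-coefficient is $12(1+m)+6(1+m)+4m=18+22m$. Its $x^2y$-coefficient is $4m(3+2m)+8m(1+m)+4m(1+m)+2m=26m+20m^2$. If $f\mid Vf$, then $f_2$ divides this cubic part, and comparing $y^3$ and $xy^2$ the quotient must be $2y+\big(2+\frac{10m}3\big)x$. The $x^2y$-coefficient of the product is then $6(1+m)\big(2+\frac{10m}3\big)+2m(3+2m)=12+38m+24m^2$. The difference from $26m+20m^2$ is $12+12m+4m^2>0$, a contradiction.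

So $f$ is irreducible and does not divide $Vf$: the two polynomials are coprime, and coprime polynomials in two variables have only finitely many common zeros.

**Step 16: conclusion.** Along an integral curve of $e_3$ the continuous map $(x,y)$ takes values in a finite set, so it is constant. Since $x=\delta^2>0$, $\delta$ is constant, then $\nu=y/\delta$ and $\lambda=\nu-\delta$ are constant. This contradicts $e_3\lambda=3cs\kappa\ne0$. **Theorem 1 is proved.** $\blacksquare$

## 9. Hopf hypersurfaces: pairing of principal curvatures by $\phi$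

From here on $M$ is Hopf and $c=\pm1$. The letters $\lambda,\nu,p,q,m,k$ are free again, and $T_\lambda$ denotes an eigenspace of $A$ restricted to $\xi^\perp$. Besides (H1) we use two cited classification results.

**(H2)** Real hypersurfaces with $A\phi=\phi A$ are exactly the open parts of (A), respectively (A′) (Okumura, Trans. AMS 212 (1975); Montiel–Romero, Geom. Dedicata 20 (1986)).

**(H3)** A connected Hopf hypersurface with constant principal curvatures is, for $c=1$, an open part of one in Takagi's list A–E (Kimura, Trans. AMS 296 (1986); Takagi, J. Math. Soc. Japan 27 (1975)). For $c=-1$ it is an open part of a hypersurface in (A′) or of a tube of radius $r$ over $\mathbb RH^n$ (Berndt, J. reine angew. Math. 395 (1989)). In types (A), (A′), $A\phi=\phi A$. Among (A′), $\alpha^2=4$ exactly for the horosphere, and $\alpha^2>4$ otherwise. The tube over $\mathbb RH^n$ has, up to the sign of $N$, $\alpha=2\tanh2r$ and principal curvatures $\tanh r,\coth r$ with multiplicity $n-1$ each. Types B–E have, up to the sign of $N$,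 $\alpha=2\cot2r$ with $0<r<\frac\pi4$; $\cot(r\mp\frac\pi4)$ with multiplicity $m$ each; $\cot r,-\tan r$ with multiplicity $p$ each; and $(m,p)=(n-1,0),(2,n-3),(4,4),(6,8)$ for B, C, D, E.

**Step 17: the algebra when $\alpha^2+4c\ne0$.** The purpose is to reduce $B\phi=\phi B$ to one equation for the trace. On $\xi$ both $B\phi$ and $\phi B$ vanish, so only $\xi^\perp$ matters. If $\alpha/2$ were an eigenvalue on $\xi^\perp$, (5) would give $\frac{\alpha^2}2+2c=0$, which is excluded. So $\phi T_\lambda=T_{\lambda^*}$ with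
$$\lambda^*=\frac{\alpha\lambda+2c}{2\lambda-\alpha},\qquad\text{i.e.}\quad 2\lambda\lambda^*=\alpha(\lambda+\lambda^*)+2c,$$
and $*$ is an involution because the second form is symmetric. On $T_\lambda$ the condition $B\phi=\phi B$ reads $\lambda^{*2}-h\lambda^*=\lambda^2-h\lambda$, so it means: for each eigenvalue, $\lambda=\lambda^*$ or $\lambda+\lambda^*=h$. Fixed points of $*$ are the roots $\lambda_\pm$ of $t^2-\alpha t-c$, real iff $\alpha^2+4c>0$; they are constants, by (H1). If $\lambda\neq\lambda^*$, then $\lambda+\lambda^*=h$ and $\lambda\lambda^*=\frac{h\alpha}2+c$, so $\lambda,\lambda^*$ are the two roots of $t^2-ht+\frac{h\alpha}2+c$. Hence at each point there is at most one pair $\lambda_1\ne\lambda_2=\lambda_1^*$, each of multiplicity $m$, with $m=0$ if there is none. Let $p,q$ be the multiplicities of $\lambda_\pm$ on $\xi^\perp$; they are even, as these eigenspaces are $\phi$-invariant ($p=q=0$ if $\lambda_\pm$ are not real). Counting dimensions and taking the trace $h=\alpha+p\lambda_++q\lambda_-+mh$ (the last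 term for $m\ge1$),
$$p+q+2m=2n-2,\qquad (1-m)h=\alpha+p\lambda_++q\lambda_-\quad\text{if } m\ge1 .\tag{21}$$
Conversely, if $m=0$, or if there is exactly one pair and $h=\lambda_1+\lambda_2$, then $B\phi=\phi B$.

**Step 18: three cases for $\hat m=\max_Mm$.** Since $2m$ is the number of eigenvalues on $\xi^\perp$ (with multiplicity) that differ from the constants $\lambda_\pm$, the sets $\{m\ge j\}$ are open. Recall that the multiplicity of a fixed number as an eigenvalue is upper semicontinuous.

If $\hat m=0$, then $A\phi=\phi A$ on $M$, and (H2) applies.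

If $\hat m\ge2$, all principal curvatures are constant on $M$. Indeed, let $O$ be a component of the open set $\{m=\hat m\}$. On $O$, $p$ and $q$ are upper semicontinuous with constant sum, hence constant. By (21), $h$ is constant, and so are $\lambda_1,\lambda_2$. By continuity $A|_{\xi^\perp}$ has the same characteristic polynomial on $\bar O$, so $\bar O\subset\{m=\hat m\}$. As $\bar O$ is connected, $\bar O=O$; thus $O$ is open and closed, $O=M$, and (H3) applies.

The case $\hat m=1$ with $c=1$ is the subject of Section 11. The next section treats the others.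

## 10. Constant principal curvatures, and the hyperbolic cases

**Step 19: $c=1$, $\hat m\ge2$ gives (B)–(E).** By (H3), $M$ is in Takagi's list; type A has $m=0$, so $M$ is of type B–E, with $\lambda_{1},\lambda_2=\cot(r\mp\frac\pi4)$. With $t=\tan r$,
$$\lambda_1+\lambda_2=\frac{1+t}{t-1}+\frac{1-t}{1+t}=\frac{-4t}{1-t^2}=-2\tan2r,$$
and, since $\cot r-\tan r=2\cot2r$, $h=2(1+p)\cot2r-2m\tan2r$. The condition $h=\lambda_1+\lambda_2$ is therefore equivalent to
$$\cot^22r=\frac{m-1}{p+1},$$
which equals $n-2,\ \frac1{n-2},\ \frac35,\ \frac59$ in types B, C, D, E. In type B, $m=n-1\ge2$ means $n\ge3$. Conversely, a hypersurface of type B–E with this radius has exactly one pair and $h=\lambda_1+\lambda_2$, so it satisfies $B\phi=\phi B$ by Step 17.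

**Step 20: $c=-1$, $\alpha^2>4$ gives only (A′).** Here $\lambda_+\lambda_-=1$ and $\lambda_++\lambda_-=\alpha$, so $\lambda_\pm$ have the sign of $\alpha\neq0$, and (21) with $m=1$, namely $\alpha+p\lambda_++q\lambda_-=0$, is impossible. If $\hat m\ge2$, (H3) with $\alpha^2>4$ excludes the tubes over $\mathbb RH^n$ (where $\alpha^2<4$), so $M$ is of type (A′), where $m=0$: a contradiction. So $\hat m=0$.

**Step 21: $c=-1$, $\alpha^2<4$ gives (L).** The numbers $\lambda_\pm$ are not real, so $p=q=0$ and $m=n-1$ on $M$. If $n\ge3$, (21) gives $h=-\frac\alpha{n-2}$, so the principal curvatures are constant and $\lambda_1\lambda_2=\frac{h\alpha}2-1=-\frac{\alpha^2}{2(n-2)}-1<0$. By (H3), $M$ is an open part of a tube over $\mathbb RH^n$, as (A′) has $\alpha^2\ge4$; but there $\lambda_1\lambda_2=\tanh r\coth r=1$, a contradiction. If $n=2$, then $m=1$ and (21) gives $\alpha=0$. Conversely, on any Hopf hypersurface of $H_2\mathbb C$ with $\alpha=0$, Step 17 gives $\lambda_1\lambda_2=c=-1$. So $\lambda_1\neq\lambda_2$, and $h=\lambda_1+\lambda_2$;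 hence $S\phi=\phi S$. This is (L), and every such hypersurface occurs.

**Step 22: $\alpha^2+4c=0$ gives only (A′).** Now $c=-1$ and $\alpha^2=4$, and the involution of Step 17 is not available. If $\lambda\neq\frac\alpha2$ is an eigenvalue on $\xi^\perp$, then $\alpha\lambda-2=\frac\alpha2(2\lambda-\alpha)$ and (5) give $\phi T_\lambda\subset T_{\alpha/2}$. Then $B\phi=\phi B$ forces $\lambda^2-h\lambda=\frac{\alpha^2}4-\frac{h\alpha}2$, i.e. $\lambda=h-\frac\alpha2$. So there is at most one such $\lambda$; let $a$ be its multiplicity, with $a=0$ if there is none. The sets $\{a\ge j\}$ are open. If $a\ge1$, the trace is $h=\alpha+a(h-\frac\alpha2)+(2n-2-a)\frac\alpha2$, that is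
$$(1-a)h=(n-a)\alpha .$$
For $a=1$ this says $(n-1)\alpha=0$, impossible. If $a_{\max}\ge2$, then on the open set $\{a=a_{\max}\}$ the function $h$ and all principal curvatures are locally constant, and (H3) with $\alpha^2=4$ gives a horosphere. There $A\phi=\phi A$, so $\phi T_\lambda\subset T_\lambda$ for every $\lambda$, while $\lambda\ne\frac\alpha2$ would require $\phi T_\lambda\subset T_{\alpha/2}$; hence $a=0$, a contradiction. So $a\equiv0$, $A=\frac\alpha2$ on $\xi^\perp$, $A\phi=\phi A$, and (H2) applies.

## 11. Tubes over complex submanifolds and the family (F)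

**Step 23: principal curvatures of a tube.** Let $c=1$, let $\tilde N\subset P_n\mathbb C$ be a complex submanifold of complex dimension $k$, $\zeta_0$ a unit normal, and let its shape operator $A_{\zeta_0}$ have eigenvalues $\cot\theta_j$, $0<\theta_j<\pi$, $1\le j\le2k$. Put $\gamma(t)=\exp(t\zeta_0)$. The curvature satisfies $R(Y,\gamma')\gamma'=Y$ for $Y\perp\gamma',J\gamma'$ and $R(J\gamma',\gamma')\gamma'=4J\gamma'$. So Jacobi fields satisfy $Y''+Y=0$, respectively $Y''+4Y=0$, in these parallel subbundles. Variations of $\gamma$ through normal geodesics of $\tilde N$ have $Y(0)=X\in T\tilde N$ and $Y'(0)=-A_{\zeta_0}X+(\text{a normal vector}\perp\zeta_0)$, and $T\tilde N\perp\zeta_0,J\zeta_0$. The corresponding Jacobi fields are spanned by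
$$\frac{\sin(\theta_j-t)}{\sin\theta_j}X\ \ (A_{\zeta_0}X(0)=\cot\theta_j\,X(0)),\qquad \sin t\,X\ \ (X(0)\text{ normal},\ \perp\zeta_0,J\zeta_0),\qquad \tfrac12\sin2t\,J\gamma',$$
with $X$ parallel along $\gamma$. For $0<r<\frac\pi2$ the tube of radius $r$ is thus regular at $\gamma(r)$ iff $\theta_j\neq r$ for all $j$. With $N=-\gamma'(r)$ we have $AY(r)=-\bar\nabla_YN=Y'(r)$. So the tube is Hopf with $\alpha=2\cot2r$, and its principal curvatures on $\xi^\perp$ are $\cot r$ (with multiplicity $2n-2k-2$ from the normal directions) and $\cot(r-\theta_j)$, $1\le j\le2k$. Since $II(JX,Y)=J\,II(X,Y)=II(X,JY)$ for a complex submanifold, $A_{\zeta_0}J=-JA_{\zeta_0}$. So the $\theta_j$ come in pairs $\theta,\pi-\theta$, with eigenvectors exchanged by $J$.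

**Step 24: the tubes (F) satisfy $S\phi=\phi S$.** Suppose all shape operators of $\tilde N$ have rank $\le2$. At a regular point, $\xi^\perp$ then splits into eigenvectors for $\cot r$ (multiplicity $2n-2k-2$), eigenvectors for $\cot(r-\frac\pi2)=-\tan r$ (multiplicity at least $2k-2$), and a $\phi$-invariant 2-plane with eigenvalues $\lambda_1=\cot(r-\theta)$ and $\lambda_2=\cot(r-\pi+\theta)=\cot(r+\theta)$ exchanged by $\phi$. The first two families are $\phi$-invariant. Since $2\cot2r=\cot r-\tan r$,
$$h-(\lambda_1+\lambda_2)=2\cot2r+(2n-2k-2)\cot r-(2k-2)\tan r=(2n-2k-1)\cot r-(2k-1)\tan r,$$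
which vanishes for $\cot^2r=\frac{2k-1}{2n-2k-1}$. So $\lambda_1+\lambda_2=h$ and $B\phi=\phi B$ (if $\theta=\frac\pi2$ then $\lambda_1=\lambda_2$, and there is nothing to check).

The word "regular" matters. For the conic $Q^1\subset P_2\mathbb C$, the principal curvatures $\cot(r\mp\frac\pi4)$ in (H3) mean $\theta_j=\frac\pi4,\frac{3\pi}4$ for every unit normal. The radius required by (F) with $n=2,k=1$ is $\frac\pi4$, so this tube has no regular part. A line in $P_2\mathbb C$ has $\theta_j=\frac\pi2$, and its tube of radius $\frac\pi4$ has $\alpha=0$ and $A=-1$ on $\xi^\perp$; it is regular and also of type (A).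

**Step 25: the multiplicities when $c=1$, $\hat m=1$.** The purpose is to prepare the construction of $\tilde N$ also at points where $m$ drops to $0$. Write $\alpha=2\cot2r$ with $0<r<\frac\pi2$; then $\lambda_+=\cot r$ and $\lambda_-=-\tan r$. On the nonempty open set $G=\{m=1\}$, (21) reads
$$\alpha+p\lambda_++q\lambda_-=0,\qquad p+q=2n-4 .\tag{22}$$
As $\lambda_+\neq\lambda_-$, the pair $(p,q)$ is the same on all of $G$.

**Claim.** At every point of $M$ the multiplicities of $(\lambda_+,\lambda_-)$ on $\xi^\perp$ are $(p,q)$, $(p+2,q)$ or $(p,q+2)$.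

*Proof.* On $\bar G\setminus G$ we have $m=0$, so the multiplicities have sum $2n-2=p+q+2$, are even, and by upper semicontinuity are at least $p$ and $q$. This leaves the last two possibilities. Let $O'$ be a component of $M\setminus\bar G$. There $m=0$ and the multiplicities, upper semicontinuous with constant sum, are constant; by continuity of the characteristic polynomial they are the same on $\overline{O'}$, where therefore $m=0$. Since $M$ is connected and $G\neq\emptyset$, $O'$ has a boundary point in $M$. Such a point is not in $M\setminus\bar G$ (whose components are open and disjoint) and not in $G$ (as $m=0$), so it lies in $\bar G\setminus G$. Hence the multiplicities on $O'$ are $(p+2,q)$ or $(p,q+2)$. $\square$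

**Step 26: the focal submanifold.** The purpose is to show that near each point $M$ is a tube. Let $y\in M$. By the claim, at $y$ the multiplicity of $\lambda_+$ is $p$ or that of $\lambda_-$ is $q$, and by upper semicontinuity and the claim this stays so near $y$. In the second case replace $N$ by $-N$. This replaces $A,\alpha$ by $-A,-\alpha$ and $r$ by $\frac\pi2-r$, so the new $\lambda_+$ is $\tan r=-\lambda_-$, the new $\lambda_-$ is $-\cot r=-\lambda_+$, $p$ and $q$ are interchanged, and (22) keeps its form. So we may assume that $\cot r$ has constant multiplicity $p$ near $y$.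

Let $F(x)=\exp_x(rN)$. The Jacobi field along $\exp_x(tN)$ with $Y(0)=X$, $Y'(0)=\bar\nabla_XN=-AX$ gives, for $X\perp\xi$ with $AX=\lambda X$, $dF(X)=(\cos r-\lambda\sin r)\,E_X$ with $E_X$ the parallel translate; and $dF(\xi)=(\cos2r-\frac\alpha2\sin2r)E_\xi=0$. So $\ker dF=\mathbb R\xi\oplus T_{\cot r}$ has constant rank $1+p$, and by the constant rank theorem the image of $F$ is locally a submanifold $\tilde N$ of dimension $2n-2-p=:2k$. Its tangent space is the parallel translate of the orthogonal complement of $T_{\cot r}$ in $\xi^\perp$. This complement is $\phi$-invariant, $\phi=J$ on $\xi^\perp$, and $J$ is parallel; so $\tilde N$ is a complex submanifold. The vector $\zeta_x=-\frac d{dt}\big|_{t=r}\exp_x(tN)$ is a unit normal of $\tilde N$ at $F(x)$, and $x=\exp(r\zeta_x)$. Hence $x\mapsto\zeta_x$ has the smooth left inverse $\zeta\mapsto\exp(r\zeta)$, so it is an injective immersion of $M$ (near $y$) into the unit normal bundle of $\tilde N$, which has the same dimension $2k+(2n-2k)-1=2n-1$. Thus near $y$, $M$ is an open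 part of the tube of radius $r$ over $\tilde N$.

**Step 27: the rank of the shape operators.** In the tube formulas of Step 23, $\cot(r-\theta_j)\ne\cot r$ always, and $\cot(r-\theta_j)=-\tan r$ iff $\theta_j=\frac\pi2$. On $M$ at most two eigenvalues on $\xi^\perp$ differ from $\lambda_\pm$. So at most two $\theta_j$ differ from $\frac\pi2$, i.e. $\operatorname{rank}A_\zeta\le2$, for a nonempty open set of unit normals $\zeta$ at each point of $\tilde N$. The vanishing of all $3\times3$ minors of $A_\zeta$ is a homogeneous polynomial condition on $\zeta$; holding on a nonempty open set, it holds for all normals. Finally $p=2n-2k-2$ and (22) give $q=2k-2$, so $1\le k\le n-1$, and (22) becomes $(2n-2k-1)\cot r=(2k-1)\tan r$. This is (F).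

**Step 28: the alternatives in Theorem 2.** We check the last sentence of the theorem. By Theorem 1 and Steps 18–27, a connected $M$ with $S\phi=\phi S$ satisfies $A\phi=\phi A$ everywhere; or $c=1$, $\hat m\ge2$, and $M$ is an open part of one hypersurface (B)–(E), with $m\ge2$ everywhere; or $c=1$, $\hat m=1$, every point has a neighbourhood of type (F), and $A\phi\ne\phi A$ on $G$; or $M$ is of type (L), where $c=-1$ and $\lambda_1\neq\lambda_2$, so $A\phi\ne\phi A$ everywhere. In (F) one has $m\le1$ by Step 24. Hence no two alternatives hold together. Conversely, all the listed hypersurfaces satisfy the condition: (A), (A′) since $A\phi=\phi A$, (B)–(E) by Step 19, (F) by Step 24, and (L) by Step 21. **Theorem 2 is proved.** $\blacksquare$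

## 12. Complex submanifolds with shape operators of rank at most two

This section proves Theorem 3(a).

**Step 29: the second fundamental form through a lift.** The purpose is to replace metric data by holomorphic data. Let $\psi(z)\in\mathbb C^{n+1}\setminus0$, $z\in\mathbb C^k$, be a local holomorphic lift of $\tilde N$, write subscripts for $\partial/\partial z_i$, and put $\hat T=\mathrm{span}(\psi,\psi_1,\dots,\psi_k)$. This is a holomorphic bundle of rank $k+1$, independent of the lift. At a point $[v]$ choose unitary coordinates of $\mathbb C^{n+1}$ with $v$ proportional to $e_0$. In the affine coordinates $Z^a/Z^0$ (again denoted $Z^a$) the Fubini–Study metric has, up to a factor, components $\frac{\delta_{ab}}{1+|Z|^2}-\frac{\bar Z^aZ^b}{(1+|Z|^2)^2}$, whose first derivatives vanish at $Z=0$. So the Christoffel symbols vanish at $[e_0]$. With the lift normalized by $\psi^0=1$, $II(\partial_i,\partial_j)$ is the normal part of $\psi_{ij}$. Replacing $\psi$ by $f\psi$ multiplies $\psi_{ij}$ modulo $\hat T$ by $f$. Hence,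 up to the identification of the normal space with $\mathbb C^{n+1}/\hat T$,
$$II(\partial_i,\partial_j)=\psi_{ij}\ \mathrm{mod}\ \hat T .\tag{23}$$
This is complex bilinear, and holomorphic as a form with values in $\mathbb C^{n+1}/\hat T$. For instance the conic $\psi(z)=(1,z,z^2)$ in $P_2\mathbb C$ has $\psi_{zz}=(0,0,2)\notin\hat T$, so $II\ne0$ at every $z$.

**Step 30: the rank condition.** Since $g(A_\zeta X,Y)=\mathrm{Re}\,H(II(X,Y),\zeta)$ with $H$ the Hermitian metric, the kernel of $A_\zeta$ is the radical of the complex quadratic form $H(II(\cdot,\cdot),\zeta)$ (replace $Y$ by $iY$ to get the imaginary part). So the real rank of $A_\zeta$ is twice the complex rank of this form. As $\zeta$ varies, these forms make up a complex linear space. If all of them have rank $\le1$, the space has dimension $\le1$, because $l_1^2+l_2^2$ has rank $2$ for independent linear forms $l_1,l_2$. Hence all shape operators have rank $\le2$ iff at each point $II=l^2\otimes b$ with a linear form $l$ and a vector $b$. The set $\{II\ne0\}\cup\operatorname{int}\{II=0\}$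 is open and dense, and on $\operatorname{int}\{II=0\}$, $\tilde N$ is locally an open part of a $P_k\mathbb C$.

**Step 31: the ruling on $\{II\neq0\}$.** The purpose is to find projective subspaces of dimension $k-1$ inside $\tilde N$. Near a point with $II\ne0$, $II(\partial_i,\partial_i)\neq0$ for some $i$, so in a holomorphic frame of $\mathbb C^{n+1}/\hat T$ some component $II^a_{ii}$ is nonzero, and $l$ is proportional to the holomorphic form $\sum_jII^a_{ij}dz_j$. So $\Delta=\ker l=\{X:II(X,\cdot)=0\}$ is a holomorphic distribution of rank $k-1$. It is the kernel of the differential of the holomorphic Gauss map $z\mapsto\hat T_z$: the derivative of $\hat T$ in direction $X$, as a map $\hat T\to\mathbb C^{n+1}/\hat T$, sends $\psi\mapsto0$ and $\psi_j\mapsto II(X,\partial_j)$. So the Gauss map has constant rank $1$ and $\Delta$ is tangent to its fibres. Choose holomorphic coordinates $(t,s_1,\dots,s_{k-1})$ such that the fibres are $t=\text{const}$; then $\hat T=W(t)$ depends on $t$ only. Consider the linear map $\delta^W_t:W(t)\to\mathbb C^{n+1}/W(t)$,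 $w\mapsto w'$ mod $W(t)$, for holomorphic sections $w$ of $W$; it is well defined since $(fw)'\equiv fw'$. For fixed $s$, modulo $W(t)$,
$$\delta^W(\psi)=\psi_t=0,\qquad \delta^W(\psi_{s_a})=II(\partial_{s_a},\partial_t)=0,\qquad \delta^W(\psi_t)=II(\partial_t,\partial_t)\neq0 .$$
The vectors $\psi,\psi_{s_a},\psi_t$ form a basis of $W(t)$. Hence $\mathrm{span}(\psi,\psi_{s_1},\dots,\psi_{s_{k-1}})=\ker\delta^W_t=:E_t$ depends on $t$ only, and is holomorphic in $t$ of rank $k$. Since $\psi(t,\cdot)\in E_t$, each fibre is an open part of $\mathbb P(E_t)$, and $\tilde N$ is locally an open part of $\bigcup_t\mathbb P(E_t)$. Put $\delta_0:E\to\mathbb C^{n+1}/E$, $v\mapsto v'$ mod $E$. As $\psi_t,\psi_{s_at}\in W$ and $\psi_t\notin E$, the image of $\delta_0$ is $W/E$, so $\delta_0$ has rank $1$.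

**Step 32: the converse for such bundles.** Let $E$ be a holomorphic rank-$k$ bundle over a disc, $E_t\subset\mathbb C^{n+1}$, with $\operatorname{rank}\delta_0=1$, and let $W(t)\supset E_t$ satisfy $W/E=\operatorname{im}\delta_0$. Lift the map $\mathbb P(E)\to P_n\mathbb C$ by $\psi=\sum s_av_a(t)$ with a frame $v_a$ of $E$, $s\ne0$: the derivatives in $s$ span $E_t$, and $\psi_t=\delta_0(\psi)$ modulo $E_t$. So the map is an immersion at $[v]$ iff $\delta_0(v)\ne0$, and at such regular points $\hat T=W(t)$. Hence $\hat T$ is constant along $\mathbb P(E_t)$, $II$ annihilates the hyperplane tangent to $\mathbb P(E_t)$, so $II=l^2\otimes b$ and all shape operators have rank $\le2$. The condition rank $\le2$ is closed, so it suffices to have this structure on an open dense subset of $\tilde N$.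

**Step 33: bundles with $\operatorname{rank}\delta_0=1$.** The purpose is to identify them with osculating spaces of a curve. Put $E^{(-1)}=\mathbb C^{n+1}$, $E^{(0)}=E$, and for $i\ge0$
$$\delta_i:E^{(i)}\to E^{(i-1)}/E^{(i)},\quad v\mapsto v'\ \mathrm{mod}\ E^{(i)},\qquad E^{(i+1)}=\ker\delta_i ,$$
on the complement of a discrete set of $t$, where all ranks are constant. This is well defined: for $i\ge1$ a section $v$ of $E^{(i)}=\ker\delta_{i-1}$ has $v'\in E^{(i-1)}$. As long as $\delta_0,\dots,\delta_{i-1}\ne0$, induction shows that $\delta_{i-1}$ has rank $1$, so $E^{(i-1)}/E^{(i)}$ is a line bundle, $\dim E^{(i)}=k-i$, and $\delta_i$ has rank $\le1$. Let $j$ be the first index with $\delta_j=0$ (possibly because $E^{(j)}=0$). Then $1\le j\le k$. The bundle $K:=E^{(j)}$ is closed under differentiation, so it is a constant subspace, of dimension $k-j$. Write $E^{(j-1)}=K\oplus\mathbb C\gamma$.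

Suppose $E^{(j-i)}=K\oplus\mathrm{span}(\gamma,\dots,\gamma^{(i-1)})$ with $1\le i\le j$ and, if $i\ge2$, $E^{(j-i+1)}=K\oplus\mathrm{span}(\gamma,\dots,\gamma^{(i-2)})$; for $i=1$, $E^{(j)}=K$. All these sums are direct with the vectors independent. Then $\gamma^{(i-1)}\notin E^{(j-i+1)}=\ker\delta_{j-i}$, so $\gamma^{(i)}\notin E^{(j-i)}$. If $i<j$, then $\gamma^{(i)}\in E^{(j-i-1)}$ and $\dim E^{(j-i-1)}/E^{(j-i)}=1$, so $E^{(j-i-1)}=K\oplus\mathrm{span}(\gamma,\dots,\gamma^{(i)})$. By induction $E=K\oplus\mathrm{span}(\gamma,\dots,\gamma^{(j-1)})$ and $\gamma^{(j)}\notin E$, which is the form in Theorem 3(a). Conversely, for such an $E$ the derivatives of $K$ and of $\gamma,\dots,\gamma^{(j-2)}$ stay in $E$, so $\operatorname{im}\delta_0=\mathbb C\gamma^{(j)}$ mod $E$ has dimension $1$, and Step 32 applies. **Theorem 3(a) is proved.** $\blacksquare$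

## 13. Hopf hypersurfaces of $H_2\mathbb C$ with $A\xi=0$ and pairs of Legendrian curves

This section proves Theorem 3(b). Let $H_2\mathbb C=\{z\in\mathbb C^{2,1}:\langle z,z\rangle=-1\}/U(1)$, with the metric $\mathrm{Re}\langle\,,\rangle$ on horizontal vectors, i.e. those $\langle\,,\rangle$-orthogonal to $z$ ($c=-1$).

**Definition.** A curve of null lines is *Legendrian* iff its lifts satisfy $\langle\gamma',\gamma\rangle=0$. Replacing $\gamma$ by $f\gamma$ multiplies $\langle\gamma',\gamma\rangle$ by $|f|^2$, because $\langle\gamma,\gamma\rangle=0$; so this does not depend on the lift. It is *regular* if $\gamma'\notin\mathbb C\gamma$.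

**Example.** Use the form $\langle z,z'\rangle=z_1\bar z_3'+z_2\bar z_2'+z_3\bar z_1'$, which has signature $(2,1)$. For $\tau\in(0,\pi)$ let
$$\gamma_+(u)=\big(-\tfrac{u^2}2,\,u,\,1\big),\qquad \gamma_-(v)=\big(1,\,e^{i\tau}v,\,-\tfrac{v^2}2\big).$$
Both are null: $-u^2+u^2=0$ and $-v^2+v^2=0$. Both are Legendrian: $\langle\gamma_+',\gamma_+\rangle=-u+u=0$ and $\langle\gamma_-',\gamma_-\rangle=v-v=0$. Both are regular, with $\gamma_+'=(-u,1,0)$ and $\gamma_-'=(0,e^{i\tau},-v)$. Further $\langle\gamma_+,\gamma_-\rangle=1+uve^{-i\tau}+\frac{u^2v^2}4$. At $u=v=0$ this is $1$, and $\partial_u\partial_v\log\langle\gamma_+,\gamma_-\rangle=e^{-i\tau}$, with imaginary part $-\sin\tau\ne0$. So near $(0,0)$ this pair satisfies the conditions of Theorem 3(b).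

**Step 34: from the hypersurface to the curves.** Let $M$ be Hopf with $A\xi=0$. As $\bar\nabla_\xi\xi=\phi A\xi+g(A\xi,\xi)N=0$, integral curves of $\xi$ are geodesics of $H_2\mathbb C$. For $x\in M$ with lift $z_0$, let $w_0$ be the horizontal lift of $\xi$, and put $P=\frac12(z_0+w_0)$, $Q=\frac12(z_0-w_0)$. Since $\langle z_0,z_0\rangle=-1$, $\langle w_0,w_0\rangle=1$, $\langle z_0,w_0\rangle=0$, both are null with $\langle P,Q\rangle=-\frac12$, and the geodesic through $x$ is $[e^tP+e^{-t}Q]$. The endpoint maps $\mathsf p=[P]$ and $\mathsf q=[Q]$ from $M$ to $S^3$ are constant along $\xi$.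

We now compute their differentials on $\xi^\perp$. Let $X\perp\xi$ be a unit vector with $AX=\lambda_1X$, $A\phi X=\lambda_2\phi X$; then $\lambda_1\lambda_2=-1$ by (5). Moving along a horizontal lift in direction $X$, $dz_0=\tilde X$. The horizontal part of $dw_0$ is the lift of $\bar\nabla_X\xi=\phi AX=\lambda_1JX$, and $\langle dw_0,z_0\rangle=-\langle w_0,\tilde X\rangle=0$ since $X,JX\perp\xi$; so $dw_0=\lambda_1i\tilde X$. Similarly for $\phi X=JX$, with lift $i\tilde X$, $dw_0=\lambda_2i(i\tilde X)$. Hence, using $\lambda_2=-1/\lambda_1$,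
$$2dP(X)=(1+i\lambda_1)\tilde X,\quad 2dP(\phi X)=(1+i\lambda_2)i\tilde X=\tfrac1{\lambda_1}(1+i\lambda_1)\tilde X,$$
$$2dQ(X)=(1-i\lambda_1)\tilde X,\quad 2dQ(\phi X)=(1-i\lambda_2)i\tilde X=-\tfrac1{\lambda_1}(1-i\lambda_1)\tilde X .$$
Since $\tilde X$ is complex-orthogonal to $P$ and $Q$, both $\mathsf p$ and $\mathsf q$ have constant rank $1$, and $\langle dP,P\rangle=\langle dQ,Q\rangle=0$. So locally their images are regular Legendrian curves $\gamma_+(u)$, $\gamma_-(v)$. The kernels of $d\mathsf p,d\mathsf q$ on $\xi^\perp$ are the different lines $\mathbb R(\phi X-\frac1{\lambda_1}X)$ and $\mathbb R(\phi X+\frac1{\lambda_1}X)$. So the functions $u$ and $v$ pulled back by $\mathsf p$ and $\mathsf q$, together with a parameter $t$ along the geodesics, are local coordinates of $M$, and $M$ is locally the union of the geodesics joining $\gamma_+(u)$ to $\gamma_-(v)$. Here $\gamma_+(u)\ne\gamma_-(v)$ because $\langle P,Q\rangle\neq0$. In these coordinates $M$ is parametrized as in Step 35, up to a shift of $t$ by a function of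 $(u,v)$; being immersed, it satisfies the condition $\operatorname{Im}\ne0$ by Step 36.

**Step 35: from the curves to the hypersurface.** Let $\gamma_\pm$ be given. Distinct null lines are not orthogonal in signature $(2,1)$, so $\langle\gamma_+,\gamma_-\rangle\ne0$. Choose $P=f\gamma_+(u)$, $Q=g\gamma_-(v)$ with functions $f,g$ of $(u,v)$ such that $f\bar g\langle\gamma_+,\gamma_-\rangle=-\frac12$ (for instance $g=1$). Put $z=e^tP+e^{-t}Q$ and $w=z_t=e^tP-e^{-t}Q$. Then $\langle z,z\rangle=-1$, $\langle w,w\rangle=1$, $\langle z,w\rangle=0$. Let $\partial=\partial_u$ or $\partial_v$. The Legendrian condition gives $\langle\partial P,P\rangle=\langle\partial Q,Q\rangle=0$. With $a=\langle\partial P,Q\rangle$, differentiating $\langle P,Q\rangle=-\frac12$ gives $\langle\partial Q,P\rangle=-\bar a$, so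
$$\langle\partial z,w\rangle=-a-\bar a\in\mathbb R .$$
Hence $\mathrm{Re}\langle\partial z,iw\rangle=0$. The vector $iw$ is horizontal and orthogonal to $w$ and $iz$, so it is normal to the hypersurface wherever that is immersed. So $N=iw$ up to sign, and $\xi=\pm w$ is tangent to the geodesics. Since $z$ is horizontal along $t$ and $\partial_t(iw)=iz$ is vertical, $\bar\nabla_\xi N=0$, i.e. $A\xi=0$. The hypersurface is Hopf with $\alpha=0$, which is type (L) by Step 21.

**Step 36: regularity.** The purpose is to decide when $(t,u,v)\mapsto[z]$ is an immersion, i.e. when $w=z_t,\ z_u,\ z_v,\ iz$ are $\mathbb R$-independent. Let $L=\{P,Q\}^\perp$, a positive definite complex line, with orthogonal projection $\pi_L$. The $L$-components of $z_u$ and $z_v$ are $e^tf\pi_L\gamma_+'$ and $e^{-t}g\pi_L\gamma_-'$. The map is an immersion iff these are $\mathbb R$-independent. If they are, the four vectors are independent, since $w,iz\in L^\perp$ are independent. If they are not, some nontrivial real combination $Y$ of $z_u,z_v$ lies in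 $L^\perp=\mathrm{span}_{\mathbb C}(z,w)$. Since $\mathrm{Re}\langle Y,z\rangle=0$ (as $\langle z,z\rangle$ is constant) and $\mathrm{Re}\langle Y,iw\rangle=0$ (Step 35), the $z$-coefficient of $Y$ is imaginary and its $w$-coefficient is real, so $Y\in\mathrm{span}_{\mathbb R}(iz,w)$ and the four vectors are dependent.

Two vectors of the complex line $L$ are $\mathbb R$-independent iff their Hermitian product is not real. So the condition is $\operatorname{Im}\big(f\bar g\langle\pi_L\gamma_+',\pi_L\gamma_-'\rangle\big)\ne0$. As $\langle\gamma_+',\gamma_+\rangle=0$, we have $\gamma_+'=\frac{\langle\gamma_+',\gamma_-\rangle}{\langle\gamma_+,\gamma_-\rangle}\gamma_++\pi_L\gamma_+'$, and similarly for $\gamma_-'$. Hence $\langle\pi_L\gamma_+',\pi_L\gamma_-'\rangle=\langle\gamma_+',\gamma_-'\rangle-\frac{\langle\gamma_+',\gamma_-\rangle\langle\gamma_+,\gamma_-'\rangle}{\langle\gamma_+,\gamma_-\rangle}$ and, since $f\bar g=-\frac1{2\langle\gamma_+,\gamma_-\rangle}$,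
$$f\bar g\langle\pi_L\gamma_+',\pi_L\gamma_-'\rangle=-\frac12\,\frac{\langle\gamma_+',\gamma_-'\rangle\langle\gamma_+,\gamma_-\rangle-\langle\gamma_+',\gamma_-\rangle\langle\gamma_+,\gamma_-'\rangle}{\langle\gamma_+,\gamma_-\rangle^2}=-\tfrac12\,\partial_u\partial_v\log\langle\gamma_+,\gamma_-\rangle .\tag{24}$$
This does not involve $t$. So the union of geodesics is immersed exactly where $\operatorname{Im}\partial_u\partial_v\log\langle\gamma_+,\gamma_-\rangle\neq0$. **Theorem 3(b) is proved.** $\blacksquare$
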